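\title{The commutant-multiplicity is not a quasisimilarity invariant}

\begin{abstract}
The commutant-multiplicity $\mu'(T)$ of a bounded operator $T$ on a separable Hilbert space is the least cardinality of a set that is cyclic for the commutant of $T$. For every integer $d\ge1$ we construct quasisimilar operators $T_1$ and $T_2$ with $\mu'(T_1)=d$ and $\mu'(T_2)=d+1$; this answers a question of Herrero in the negative. The operators are weighted shifts with operator weights, and the extra generator is forced by a Fredholm index. We also show that $\mu'$ is preserved when the products of the intertwining quasiaffinities lie in the bicommutants, and in particular when one of the commutants is abelian.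
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal H$ be a nonzero, separable, complex Hilbert space, let $\mathcal L(\mathcal H)$ be the algebra of bounded linear operators on $\mathcal H$, and let $\mathcal A\subset\mathcal L(\mathcal H)$ be a subalgebra containing the identity $I$. We write $\vee$ for the closed linear span and call a set \emph{total} if its closed linear span is the whole space. A nonempty set $\mathcal G\subset\mathcal H$ is \emph{cyclic} for $\mathcal A$ if $\mathcal A\mathcal G=\{Ag:A\in\mathcal A,\ g\in\mathcal G\}$ is total; equivalently, if no proper closed $\mathcal A$-invariant subspace contains $\mathcal G$. The \emph{multiplicity} $\mu(\mathcal A)$ is the least cardinality of a cyclic set. It counts the generators that $\mathcal H$ needs as a topological $\mathcal A$-module.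

An operator $T\in\mathcal L(\mathcal H)$ comes with two such numbers. Its \emph{multiplicity} is $\mu(T)=\mu(\mathcal A_T)$, where $\mathcal A_T$ is the algebra of polynomials in $T$, and its \emph{commutant-multiplicity} is $\mu'(T)=\mu(\{T\}')$, where $\{T\}'=\{C\in\mathcal L(\mathcal H):CT=TC\}$. Since $\mathcal A_T\subset\{T\}'$, we have $\mu'(T)\le\mu(T)$, and the gap can be as large as possible: $\mu(I)=\dim\mathcal H$ and $\mu'(I)=1$. In finite dimensions $\mu'(T)=1$ for every $T$. Indeed, $\mathcal H$ is then a $\mathbb C[z]$-module $\bigoplus_k\mathbb C[z]/(p_k)$ with $p_k\mid p_1$, the commutant consists of the module endomorphisms, and the natural map $\mathbb C[z]/(p_1)\to\mathbb C[z]/(p_k)$, extended by $0$ to the other summands, sends the generator of the first summand to the generator of the $k$-th.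

A bounded linear map between Hilbert spaces is a \emph{quasiaffinity} if it is injective and has dense range. For $T_i\in\mathcal L(\mathcal H_i)$, $i=1,2$, we write $T_1\prec T_2$ if $XT_1=T_2X$ for some quasiaffinity $X:\mathcal H_1\to\mathcal H_2$, and we call $T_1$ and $T_2$ \emph{quasisimilar}, $T_1\sim T_2$, if $T_1\prec T_2$ and $T_2\prec T_1$. Quasisimilarity preserves $\mu$, for a one-line reason: if $XT_1=T_2X$, then $\mathcal A_{T_2}X\mathcal G=X\mathcal A_{T_1}\mathcal G$, so a map $X$ with dense range sends cyclic sets to cyclic sets, and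
\begin{equation}\label{eq:monotone}
T_1\prec T_2\quad\Longrightarrow\quad\mu(T_2)\le\mu(T_1).
\end{equation}
It is known that $\mu'$ is constant on the quasisimilarity orbits of normal operators, of $C_0$-contractions and of weak contractions, and that $\mu'(T)=1$ for all quasinormal operators $T$; these classes play no role below. The following question is due to Herrero; we take it from \cite{cyc}.

\begin{quote}
\emph{Is the commutant-multiplicity a quasisimilarity invariant? That is, does $T_1\sim T_2$ imply $\mu'(T_1)=\mu'(T_2)$ for all operators $T_1$, $T_2$ on separable complex Hilbert spaces?}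
\end{quote}

The facts just listed suggest the answer yes. The answer is no.

\begin{theorem}\label{thm:main}
For every integer $d\ge1$ there are bounded operators $T_1\sim T_2$ on a separable complex Hilbert space with $\mu'(T_1)=d$ and $\mu'(T_2)=d+1$.
\end{theorem}

The case $d=1$ settles the question. A reader interested only in that case may put $d=1$ throughout: every tuple then has one entry, and every determinant is the function itself. Part of the argument for $\mu$ does survive for $\mu'$. Let $\{T\}''$ be the bicommutant, the set of operators that commute with every element of $\{T\}'$.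

\begin{theorem}\label{thm:positive}
Let $T_i\in\mathcal L(\mathcal H_i)$, and let $X:\mathcal H_1\to\mathcal H_2$ and $Y:\mathcal H_2\to\mathcal H_1$ be quasiaffinities with $XT_1=T_2X$ and $YT_2=T_1Y$.
\begin{itemize}
\item[(i)] If $YX\in\{T_1\}''$, then $\mu'(T_2)\le\mu'(T_1)$. If moreover $XY\in\{T_2\}''$, then $\mu'(T_1)=\mu'(T_2)$.
\item[(ii)] If $\{T_1\}'$ is abelian, then $\{T_2\}'$ is abelian and $\mu'(T_1)=\mu'(T_2)$.
\end{itemize}
\end{theorem}

Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}. Section~\ref{sec:shift} reduces Theorem~\ref{thm:main} to a problem about algebras defined by invariant subspaces, Section~\ref{sec:index} isolates the mechanism that separates the two multiplicities, and Sections~\ref{sec:W}--\ref{sec:end} carry out the construction.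

\medskip\noindent\textbf{Conventions.} Inner products are linear in the first variable. For a family $\mathfrak L$ of closed subspaces of a Hilbert space $E$,
$$\operatorname{Alg}\mathfrak L=\{A\in\mathcal L(E):AL\subset L\text{ for all }L\in\mathfrak L\}.$$
For Hilbert spaces $K,U$ and vectors $y\in K$, $u\in U$, the operator $x\mapsto\langle x,y\rangle u$ is denoted by $u\otimes y$. The Hilbert--Schmidt operators from $K$ to $U$ form a Hilbert space $\mathcal S_2(K,U)$ with norm $\|k\|_2^2=\sum_t\|ky_t\|^2$, where $(y_t)$ is any orthonormal basis of $K$; if $(u_s)$ is an orthonormal basis of $U$, then $(u_s\otimes y_t)_{s,t}$ is an orthonormal basis of $\mathcal S_2(K,U)$. Hilbert--Schmidt operators are compact, $\|k\|\le\|k\|_2$, and $\|AkB\|_2\le\|A\|\,\|k\|_2\|B\|$ for bounded $A$, $B$.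

\section{Intertwining maps in the bicommutant}\label{sec:positive}

A single quasiaffinity $X$ with $XT_1=T_2X$ transports polynomials in $T_1$ to polynomials in $T_2$, but it does not transport the commutant. With both maps available one has a substitute: for $C\in\{T_1\}'$,
$$XCY\,T_2=XCT_1Y=XT_1CY=T_2\,XCY,$$
so $X\{T_1\}'Y\subset\{T_2\}'$, and in the same way $Y\{T_2\}'X\subset\{T_1\}'$. The operator $XCY$ sends $Xg$ to $XC(YXg)$. Thus $C$ acts on $YXg$ instead of $g$, and the argument for \eqref{eq:monotone} goes through as soon as $YX$ can be moved past $C$.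

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
(i) Let $\mathcal G$ be cyclic for $\{T_1\}'$. Then $\{T_2\}'X\mathcal G$ contains $X\{T_1\}'YX\mathcal G=XYX\{T_1\}'\mathcal G$, which is total because $\{T_1\}'\mathcal G$ is total and $XYX$ has dense range. So $X\mathcal G$ is cyclic for $\{T_2\}'$, and $\mu'(T_2)\le\mu'(T_1)$. Interchanging the roles of $(T_1,X)$ and $(T_2,Y)$ gives the second claim.

(ii) We have $YX\in\{T_1\}'$, and $\{T_1\}'\subset\{T_1\}''$ because $\{T_1\}'$ is abelian. Let $C_1,C_2\in\{T_2\}'$. The operators $YC_1X$ and $YC_2X$ lie in $\{T_1\}'$ and hence commute: $YC_1XYC_2X=YC_2XYC_1X$. Since $Y$ is injective and $X$ has dense range, $C_1XYC_2=C_2XYC_1$. The choice $C_2=I$ gives $XY\in\{T_2\}''$. Then $XYC_1C_2=C_1XYC_2=C_2XYC_1=XYC_2C_1$, and $C_1C_2=C_2C_1$ because $XY$ is injective. Now (i) applies.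
\end{proof}

A counterexample therefore needs two non-abelian commutants, and in the examples of Theorem~\ref{thm:main}, where $\mu'(T_2)>\mu'(T_1)$, no choice of intertwining quasiaffinities $X,Y$ satisfies $YX\in\{T_1\}''$.

\section{Weighted shifts with a prescribed algebra}\label{sec:shift}

Commutants are hard to prescribe, whereas an algebra $\operatorname{Alg}\mathfrak L$ is prescribed by writing down $\mathfrak L$. This section converts one into the other. The device is the following. Let $P$ be the orthogonal projection onto a subspace $L$ and let $\Pi=P+t(I-P)$ with $t\ge1$. Conjugation $A\mapsto\Pi A\Pi^{-1}$ multiplies the corner $(I-P)AP$ by $t$ and does not enlarge the other three corners. So the conjugates stay bounded as $t\to\infty$ exactly when $AL\subset L$. A weighted shift whose partial products of weights run through such operators $\Pi$ imposes this boundedness on its commutant. To keep the weights bounded we let $t$ change by a factor $2$ at each step, and we return to $t=1$, where $\Pi=I$, before changing the subspace.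

\begin{proposition}\label{prop:shift}
To every sequence $\mathfrak L=(L^{(q)})_{q\ge1}$ of closed subspaces of a nonzero separable Hilbert space $E$ one can assign a bounded operator $T_{\mathfrak L}$ on $\bigoplus_{n\ge0}E$ such that:
\begin{itemize}
\item[(a)] $\mu'(T_{\mathfrak L})=\mu(\operatorname{Alg}\mathfrak L)$;
\item[(b)] if $\mathfrak L'=(L'^{(q)})_{q\ge1}$ is such a sequence in $E'$ and $Z\in\mathcal L(E,E')$ is a quasiaffinity with $ZL^{(q)}\subset L'^{(q)}$ for all $q$, then $T_{\mathfrak L}\prec T_{\mathfrak L'}$.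
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The shift.} Fix once and for all a map $s\mapsto q(s)$, $s\ge1$, that takes every value $q\ge1$ infinitely often. Define a sequence $(q_n,m_n)_{n\ge0}$ by concatenating blocks $s=1,2,\dots$: in block $s$ we have $q_n=q(s)$, and $m_n$ runs through $0,1,\dots,s-1,s,s-1,\dots,1,0$. Let $P^{(q)}$ be the orthogonal projection onto $L^{(q)}$ and put
$$\Pi_n=P^{(q_n)}+2^{m_n}\big(I-P^{(q_n)}\big),\qquad\Theta_n=\Pi_{n+1}\Pi_n^{-1}.$$
Then $\Pi_0=I$. If $n$ and $n+1$ lie in the same block, then $\Theta_n=P^{(q_n)}+2^{\pm1}(I-P^{(q_n)})$; otherwise $\Pi_n=\Pi_{n+1}=I$. Hence $\|\Theta_n\|\le2$, and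
$$T(y_0,y_1,\dots)=(0,\Theta_0y_0,\Theta_1y_1,\dots)$$
defines a bounded operator $T=T_{\mathfrak L}$. Primes denote the same objects for $\mathfrak L'$.

\emph{Lifting.} Let $Z\in\mathcal L(E,E')$ satisfy $ZL^{(q)}\subset L'^{(q)}$ for all $q$. Fix $n$ and write $P=P^{(q_n)}$, $P'=P'^{(q_n)}$, $t=2^{m_n}\ge1$. Since $\Pi_n^{-1}=P+t^{-1}(I-P)$ and $(I-P')ZP=0$,
$$\Pi_n'Z\Pi_n^{-1}=P'ZP+t^{-1}P'Z(I-P)+(I-P')Z(I-P),$$
and this has norm at most $3\|Z\|$. So $\hat Z=\bigoplus_n\Pi'_nZ\Pi_n^{-1}$ is bounded. Both $\hat ZT_{\mathfrak L}$ and $T_{\mathfrak L'}\hat Z$ map $y$ to the vector with $0$-th coordinate $0$ and $(n+1)$-st coordinate $\Pi'_{n+1}Z\Pi_n^{-1}y_n$, so they are equal. If $Z$ is a quasiaffinity, then so is each summand of $\hat Z$, because $\Pi_n$ and $\Pi_n'$ are invertible, and then so is $\hat Z$. This proves (b). With $\mathfrak L'=\mathfrak L$ we also see that $\hat\Phi\in\{T\}'$ for every $\Phi\in\mathcal A:=\operatorname{Alg}\mathfrak L$.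

\emph{Compression.} Let $C\in\{T\}'$ have the operator matrix $(C_{kl})_{k,l\ge0}$. The $(k,l)$ entry of $CT$ is $C_{k,l+1}\Theta_l$; that of $TC$ is $0$ for $k=0$ and $\Theta_{k-1}C_{k-1,l}$ for $k\ge1$. As the $\Theta_l$ are invertible, $C_{0l}=0$ for $l\ge1$ and $C_{n+1,n+1}=\Theta_nC_{nn}\Theta_n^{-1}$. By induction $C_{nn}=\Pi_nC_{00}\Pi_n^{-1}$, and therefore $\|\Pi_nC_{00}\Pi_n^{-1}\|\le\|C\|$. Take for $n$ the peak of block $s$ and let $P=P^{(q(s))}$. Then $(I-P)\Pi_nC_{00}\Pi_n^{-1}P=2^s(I-P)C_{00}P$, so $\|(I-P)C_{00}P\|\le2^{-s}\|C\|$. Each $q$ equals $q(s)$ for arbitrarily large $s$, so $C_{00}L^{(q)}\subset L^{(q)}$ for all $q$. Thus $(Cy)_0=C_{00}y_0$ with $C_{00}\in\mathcal A$.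

\emph{Multiplicities.} If $\mathcal G$ is cyclic for $\{T\}'$, the $0$-th coordinates of the vectors in $\{T\}'\mathcal G$ are total in $E$, and they lie in $\mathcal A\{y_0:y\in\mathcal G\}$. Hence $\mu(\mathcal A)\le\mu'(T)$. Conversely, let $\mathcal G_0$ be cyclic for $\mathcal A$. For $e\in\mathcal G_0$, $\Phi\in\mathcal A$ and $k\ge0$ the operator $T^k\hat\Phi$ lies in $\{T\}'$ and maps $(e,0,0,\dots)$ to the vector with $\Theta_{k-1}\cdots\Theta_0\Phi e=\Pi_k\Phi e$ in position $k$ and $0$ elsewhere. Since $\Pi_k$ is invertible, these vectors are total in $\bigoplus_nE$, so $\mu'(T)\le\mu(\mathcal A)$.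
\end{proof}

\begin{example}\label{ex:lines}
Let $E=\mathbb C^2$ and let $\mathfrak L$ repeat periodically the lines through $(1,0)$, $(0,1)$ and $(1,1)$. A matrix that preserves the first two lines is diagonal, and the third line makes its entries equal, so $\operatorname{Alg}\mathfrak L=\mathbb CI$ has multiplicity $2$. Let $\mathfrak L_0$ and $\mathfrak L_\infty$ be the constant sequences $\{0\}$ and $E$; their algebra is $\mathcal L(\mathbb C^2)$, of multiplicity $1$. With $Z=I$ we get $T_{\mathfrak L_0}\prec T_{\mathfrak L}\prec T_{\mathfrak L_\infty}$, and the values of $\mu'$ are $1,2,1$. So \eqref{eq:monotone} has no analog for $\mu'$, in either direction.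
\end{example}

It remains to find one space $E$, two sequences $\mathfrak L_1,\mathfrak L_2$ whose algebras have multiplicities $d$ and $d+1$, and quasiaffinities that map $\mathfrak L_1$ into $\mathfrak L_2$ and $\mathfrak L_2$ into $\mathfrak L_1$ term by term. The difficulty is to have both maps. If an invertible $Z$ maps each term of one sequence \emph{onto} the corresponding term of the other, then conjugation by $Z$ carries one algebra onto the other and the multiplicities agree. When $E$ is finite-dimensional this is unavoidable: both quasiaffinities are invertible, so corresponding subspaces have equal dimension.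

\section{From dimension counting to an index}\label{sec:index}

We look for a class of algebras whose multiplicity is easy to compute and reacts to a small change of one subspace.

\begin{example}\label{ex:matrix}
Let $K,U$ be finite-dimensional, let $N\subsetneq U$ be a subspace, and let $\mathcal A$ be the algebra of the maps $h\mapsto Ah$ on $E=\mathcal L(K,U)$, where $A\in\mathcal L(U)$ and $AN\subset N$. Then \emph{$\{h^{(1)},\dots,h^{(m)}\}$ is cyclic for $\mathcal A$ if and only if no $x\ne0$ in $K$ satisfies $h^{(\alpha)}x\in N$ for all $\alpha$.} If such an $x$ exists, then $\{h:hx\in N\}$ is a proper invariant subspace that contains all $h^{(\alpha)}$. If not, the map $x\mapsto(Q^\perp h^{(\alpha)}x)_\alpha$ from $K$ to $(N^\perp)^m$ is injective, where $Q^\perp$ is the projection onto $N^\perp$. Its adjoint is onto, so each $y\in K$ has the form $\sum_\alpha h^{(\alpha)*}v_\alpha$ with $v_\alpha\in N^\perp$. The operators $u\otimes v_\alpha$ annihilate $N$, and $\sum_\alpha(u\otimes v_\alpha)h^{(\alpha)}=u\otimes y$; these operators span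 $E$. Consequently $\mu(\mathcal A)$ is the least $m$ with $m\dim N^\perp\ge\dim K$. For $K=U=\mathbb C^2$, the subspaces $N_1=\{0\}$ and $N_2=\mathbb C(1,0)$ give the multiplicities $1$ and $2$.
\end{example}

In this example the relevant invariant subspaces are $\{h:hx=0\}$ and $\{h:hx\in N_i\}$. Since $N_1\subset N_2$, the identity maps those for $N_1$ into those for $N_2$. For the opposite direction we want a left multiplication by an injective operator that maps $N_2$ into the smaller space $N_1$, and this requires infinite dimensions. The following notation is fixed for the rest of the paper. Let $L^2=L^2(\mathbb T)$, with normalized arc length and orthonormal basis $e_j(\zeta)=\zeta^j$, $j\in\mathbb Z$, and let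
$$N_1=\vee\{e_j:j\ge1\},\qquad N_2=\vee\{e_j:j\ge0\},\qquad K_0=N_1^\perp=\vee\{e_j:j\le0\}.$$
Let $Q_i$ be the orthogonal projection onto $N_i$ and $Q_i^\perp=I-Q_i$; on $(L^2)^d$ these act coordinatewise. Multiplication by $\zeta$ is unitary and maps $N_2$ onto $N_1$. Multiplication by a function analytic near the closed unit disc is an absolutely convergent power series in this unitary, so it leaves $N_1$ and $N_2$ invariant.

We let $K_0$ play the role of $K$. The simplest operator $h:K_0\to L^2$ is the inclusion. For it $Q_1^\perp h$ is the identity of $K_0$, while $Q_2^\perp h:K_0\to N_2^\perp$ deletes the coefficient of $e_0$: it is onto with kernel $\mathbb Ce_0$, an operator of index $1$. This index replaces the dimension count of Example~\ref{ex:matrix}, and it is stable in the following sense.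

\begin{lemma}\label{lem:index}
Let $\mathbf u$ be a $d\times d$ matrix of functions analytic near the closed unit disc, with $\mathbf u(\zeta)$ invertible and $\|\mathbf u(\zeta)^{-1}\|\le\sigma^{-1}$ for $|\zeta|=1$. Let $\mathbf M$ be multiplication by $\mathbf u$ on $(L^2)^d$, and let $\Gamma:K_0^d\to(L^2)^d$ satisfy $\|\Gamma\|<\sigma$. Then there is $x\ne0$ in $K_0^d$ with $\mathbf Mx+\Gamma x\in N_2^d$.
\end{lemma}

\begin{proof}
The operator $\mathbf M$ is invertible, its inverse being multiplication by $\mathbf u^{-1}$, with $\|\mathbf M^{-1}\|\le\sigma^{-1}$, and $\mathbf M$ leaves $N_1^d$ and $N_2^d$ invariant. Define $S_0,S:K_0^d\to(N_2^\perp)^d$ by $S_0x=Q_2^\perp\mathbf Mx$ and $Sx=S_0x+Q_2^\perp\Gamma x$. We need a nonzero vector in the kernel of $S$.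

The vector $x_0=(e_0,0,\dots,0)$ lies in $K_0^d\cap N_2^d$, so $S_0x_0=0$. The operator $\mathcal R:(N_2^\perp)^d\to K_0^d$, $\mathcal Ry=Q_1^\perp\mathbf M^{-1}y$, has norm at most $\sigma^{-1}$, and it is a right inverse of $S_0$: we have $\mathbf M\mathcal Ry=y-\mathbf MQ_1\mathbf M^{-1}y\in y+N_1^d$, and $Q_2^\perp$ fixes $y$ and annihilates $N_1^d$. Hence $S\mathcal R=I+Q_2^\perp\Gamma\mathcal R$ with $\|Q_2^\perp\Gamma\mathcal R\|<1$, and $S\mathcal R$ is invertible by the Neumann series. Put $y=(S\mathcal R)^{-1}Sx_0$ and $x=x_0-\mathcal Ry$. Then $Sx=0$. If $x$ were $0$, then $y=S_0\mathcal Ry=S_0x_0=0$ and so $x_0=\mathcal Ry=0$, which is false.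
\end{proof}

Each hypothesis is needed, already for $d=1$. With $N_1$ in place of $N_2$ the conclusion fails for $\mathbf u=1$, $\Gamma=0$; this is the asymmetry between the two algebras. Without analyticity it fails for $\mathbf u=\zeta^{-1}$, $\Gamma=0$, since multiplication by $\zeta^{-1}$ maps $K_0$ isometrically onto $N_2^\perp$. Without invertibility it fails for $\mathbf u=0$ and the Hilbert--Schmidt operators $\Gamma e_j=\varepsilon2^je_{j-1}$ $(j\le0)$, which are injective with range in $N_2^\perp$, however small $\varepsilon>0$ is.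

These failures dictate the construction; we describe it for $d=1$. The space $E=\mathcal S_2(K_0,L^2)$ does not work: left multiplication by $\zeta$ is unitary on it, fixes the subspaces $\{h:hx=0\}$ and maps $\{h:hx\in N_2\}$ onto $\{h:hx\in N_1\}$, so the two algebras are unitarily equivalent. We need a space in which every candidate for a cyclic vector resembles the inclusion. So let $E$ consist of operators of the form (multiplication by $w$) $+$ (Hilbert--Schmidt operator), with $w$ in a Hilbert space $W$ of functions; the algebras will act on $w$ by multiplication with a function, so a cyclic vector has $w\ne0$. Two demands on $W$ now conflict. For Lemma~\ref{lem:index} the functions in $W$ should be analytic inside the circle. But if they all are, and evaluation at $0$ is a nonzero continuous functional on $W$, then $\zeta W$ lies in its kernel, and multiplication by $\zeta$ does not have dense range on $E$. And if $W$ contains $\zeta^{-1}$, the lemma fails for that function.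

The conflict disappears when the one circle is replaced by circles around infinitely many centers $z_n\to1$ in the unit disc, and $\zeta$ by a Blaschke product $b$ with zeros $z_n$. The space $W$ allows singularities at every $z_n$. This makes $bW$ dense: dividing by finitely many factors of $b$ creates only poles at the $z_n$, and the product of the remaining factors is close to $1$. On the other hand, the singular part at $z_n$ carries a very small weight $r_n$, so that a \emph{fixed} $w\neq0$ is, near $z_n$ with $n$ large, an analytic function plus a perturbation small enough for Lemma~\ref{lem:index}. A single circle on which the lemma applies is enough to rule out cyclicity. For general $d$ we use $W^d$ and $K_0^d$; the scalar action on $W^d$ forces $d$ generators, and the lemma shows that $d$ do not suffice for the second algebra.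

\section{The function space $W$}\label{sec:W}

Let $\mathbb D$ be the unit disc, let $D(z,R)$ and $\bar D(z,R)$ be the open and closed discs, and put
$$z_n=1-2^{-n},\qquad R_n=2^{-n-3},\qquad\delta_n=R_n/4\qquad(n\ge1).$$
For $m>n$ we have $z_m-z_n\ge2^{-n-1}>R_n+R_m$, so the discs $\bar D(z_n,R_n)$ are pairwise disjoint. On $\bar D(z_n,R_n)$ we have $1-\frac982^{-n}\le|z|\le1-2^{-n-1}$. Hence these discs lie in $\mathbb D$, they miss $D_0:=\bar D(0,\frac14)$, and a compact subset of $\mathbb D$ meets only finitely many of them. Let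
$$\Omega=\mathbb D\setminus\bigcup_m\bar D(z_m,\delta_m),\qquad U_n=\mathbb D\setminus\bigcup_{m\ne n}\bar D(z_m,2\delta_m).$$
These sets are open by local finiteness, and they are connected. Indeed, since the removed discs are disjoint and centered on the real axis, the part of such a set in the upper half-plane is the region between the graphs of two continuous functions on $(-1,1)$, hence connected; so is the part in the lower half-plane, and each real point of the set is a limit of points of both. Note that $D_0\subset\Omega$ and $D_0\cup D(z_n,R_n)\subset U_n$.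

Recall that $H^2$ is the Hilbert space of analytic functions $f=\sum_{l\ge0}f_lz^l$ on $\mathbb D$ with $\|f\|^2=\sum|f_l|^2=\sup_{r<1}\frac1{2\pi}\int_0^{2\pi}|f(re^{it})|^2dt<\infty$, that $|f(z)|\le(1-|z|^2)^{-1/2}\|f\|$, and that $\|af\|\le\|a\|_\infty\|f\|$ for $a$ in $H^\infty$, the algebra of bounded analytic functions on $\mathbb D$. Singular parts at $z_n$ are described by
$$\varphi_n(z)=\frac{\delta_n}{z-z_n},\qquad\chi_n[c]=\sum_{k\ge1}c_k\varphi_n^k\qquad\big(c=(c_k)_{k\ge1}\in\ell^2\big).$$
The function $\chi_n[c]$ is analytic for $|z-z_n|>\delta_n$ and vanishes at $\infty$. The Cauchy--Schwarz inequality with $|\varphi_n|\le\frac12$ gives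
\begin{equation}\label{eq:chi}
|\chi_n[c](z)|\le\|c\|\qquad\text{for }|z-z_n|\ge2\delta_n.
\end{equation}

Let $0<r_n\le2^{-n}$. These numbers are fixed in Section~\ref{sec:circles}; everything in the present section holds for any choice. Let $W=H^2\oplus\bigoplus_{m\ge1}\ell^2$. To $w=(f,(c_m))\in W$ we assign the functions
$$w=f+\sum_mr_m\chi_m[c_m]\ \text{ on }\Omega,\qquad F_n^w=f+\sum_{m\ne n}r_m\chi_m[c_m]\ \text{ on }U_n.$$
Since $\sum_mr_m\|c_m\|\le(\sum_m4^{-m})^{1/2}\|w\|\le\|w\|$, estimate \eqref{eq:chi} shows that the second series converges uniformly on $U_n$, and that the first converges uniformly on each compact subset of $\Omega$, which meets $D(z_m,2\delta_m)$ for only finitely many $m$. So both functions are analytic, and $w=F_n^w+r_n\chi_n[c_n]$ on $\Omega\cap U_n$. In the annulus $\delta_n<|z-z_n|<R_n$ this is the splitting of the Laurent series of $w$ at $z_n$ into nonnegative and negative powers. If the function $w$ vanishes, then all $c_n=0$ by uniqueness of Laurent expansions, and then $f=0$. We may therefore regard $W$ as a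 Hilbert space of analytic functions on $\Omega$ that contains $H^2$ isometrically. We call $F_n^w$ the \emph{regular part} of $w$ at $z_n$. It satisfies
\begin{equation}\label{eq:F}
|F_n^w(z)|\le\big((1-|z|^2)^{-1/2}+1\big)\|w\|\ \text{ on }U_n,\qquad|F_n^w|\le B_n\|w\|\ \text{ on }D(z_n,R_n),
\end{equation}
where $B_n=2^{(n+1)/2}+1$; the second bound follows from the first and $1-|z|\ge2^{-n-1}$. These bounds do not depend on the numbers $r_m$. The functions $z^l$ and $r_n\varphi_n^k$ are the natural orthonormal basis of $W$, so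
\begin{equation}\label{eq:total}
\{z^l:l\ge0\}\cup\{\varphi_n^k:n,k\ge1\}\ \text{ is total in }W.
\end{equation}

\begin{lemma}\label{lem:mult}
\begin{itemize}
\item[(a)] If $a\in H^\infty$ and $w\in W$, then $aw\in W$ and $\|aw\|\le6\|a\|_\infty\|w\|$.
\item[(b)] For each $n$, multiplication by $\varphi_n$ is a bounded operator on $W$.
\end{itemize}
\end{lemma}

\begin{proof}
We begin with a local computation. Let $a$ be analytic with $|a|\le\beta$ on $D(z_m,R_m)$, and let $c\in\ell^2$. Write $a=\sum_{l\ge0}a_l\varphi_m^{-l}$; Cauchy's estimate gives $|a_l|\le\beta(\delta_m/R_m)^l=\beta4^{-l}$. In the annulus $\delta_m<|z-z_m|<R_m$ the double series $a\chi_m[c]=\sum_{l,k}a_lc_k\varphi_m^{k-l}$ converges absolutely, and its terms with $k>l$ add up to $\chi_m[c']$, where $c'_k=\sum_{l\ge0}a_lc_{k+l}$. Thus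
\begin{equation}\label{eq:local}
\|c'\|\le\tfrac43\beta\|c\|,\qquad a\chi_m[c]-\chi_m[c']\ \text{ extends analytically to }D(z_m,R_m).
\end{equation}

(a) Let $w=(f,(c_m))$ and apply \eqref{eq:local} to each $c_m$ with $\beta=\|a\|_\infty$. The function $g_m=a\chi_m[c_m]-\chi_m[c_m']$ extends analytically to $\mathbb D$. By \eqref{eq:chi} it is bounded by $3\|a\|_\infty\|c_m\|$ on $\mathbb D\setminus D(z_m,2\delta_m)$, hence on $\mathbb D$ by the maximum principle. Therefore $aw=\big(af+\sum_mr_mg_m\big)+\sum_mr_m\chi_m[c_m']$, where the $H^2$-component has norm at most $4\|a\|_\infty\|w\|$ and $(c_m')_m$ has norm at most $\frac43\|a\|_\infty\|w\|$.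

(b) We multiply the three kinds of terms of $w$ by $\varphi_n$. Write $f=f(z_n)+(z-z_n)f_1$. On the circle $|z|=r>z_n$ we have $|z-z_n|\ge r-z_n$, so $f_1\in H^2$ and $\|f_1\|\le2^n(\|f\|+|f(z_n)|)$; moreover $\varphi_nf=\delta_nf_1+f(z_n)\varphi_n$. Next, $\varphi_n\chi_n[c_n]=\chi_n[c_n']$, where $c_n'$ is $c_n$ shifted one place to the right. Finally let $m\ne n$. On $D(z_m,R_m)$ we have $|z-z_n|\ge R_n$ and hence $|\varphi_n|\le\frac14$, so \eqref{eq:local} with $a=\varphi_n$ yields $c_m'$ with $\|c_m'\|\le\frac13\|c_m\|$. The function $\varphi_n\chi_m[c_m]-\chi_m[c_m']-\chi_m[c_m](z_n)\,\varphi_n$ extends analytically across $\bar D(z_m,\delta_m)$ by \eqref{eq:local}, has a removable singularity at $z_n$, and vanishes at $\infty$; by Liouville's theorem it is $0$. Adding up,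
$$\varphi_nw=\delta_nf_1+\sum_mr_m\chi_m[c'_m]+F_n^w(z_n)\,\varphi_n .$$
Since $\|\varphi_n\|_W=r_n^{-1}$ and $|f(z_n)|,|F_n^w(z_n)|\le B_n\|w\|$, the right side lies in $W$ and has norm at most $\big(\delta_n2^n(1+B_n)+1+B_nr_n^{-1}\big)\|w\|$.
\end{proof}

Let $b_n(z)=(z_n-z)/(1-z_nz)$. Since $\sum_n(1-z_n)<\infty$, the Blaschke products $b=\prod_{m\ge1}b_m$ and $b^{(\nu)}=\prod_{m>\nu}b_m$ converge locally uniformly on $\mathbb D$; they are bounded by $1$, have boundary values of modulus $1$ almost everywhere and hence $H^2$-norm $1$, and the zeros of $b$ are exactly the points $z_n$.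

\begin{lemma}\label{lem:dense}
The subspace $bW$ is dense in $W$.
\end{lemma}

\begin{proof}
We have $\|b^{(\nu)}-1\|_{H^2}^2=2-2b^{(\nu)}(0)=2-2\prod_{m>\nu}z_m\le2\cdot2^{-\nu}$. Let $v$ be one of the functions in \eqref{eq:total}. The function $v/(b_1\cdots b_\nu)=v\prod_{m\le\nu}(1-z_mz)/(z_m-z)$ is rational, with finite poles only among the $z_m$. By partial fractions it is a polynomial plus a linear combination of powers $\varphi_m^k$, so it lies in $W$, and $b^{(\nu)}v=b\cdot v/(b_1\cdots b_\nu)\in bW$. By Lemma~\ref{lem:mult}, multiplication by $v$ is bounded on $W$, so $\|b^{(\nu)}v-v\|_W\le C(v)\|b^{(\nu)}-1\|_{H^2}\to0$. Thus the closure of $bW$ contains the total set \eqref{eq:total}.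
\end{proof}

\section{The circles and the weights $r_n$}\label{sec:circles}

Fix $d\ge1$. To apply Lemma~\ref{lem:index} near $z_n$ we need a circle on which the determinant of the regular parts is bounded below, by a constant that is known \emph{before} $r_n$ is chosen. No single circle can serve, because the regular part may vanish somewhere on it. Compactness shows that finitely many circles do serve, for all functions that are not too large on $U_n$ and not too small on $D_0$.

\begin{lemma}\label{lem:circles}
For each $n\ge1$ there are radii $\rho_{n,1},\dots,\rho_{n,j_n}\in[2\delta_n,3\delta_n]$ and a number $s_n>0$, depending only on $n$ and $d$, with the following property. If $\psi$ is analytic on $U_n$,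
\begin{equation}\label{eq:family}
|\psi(z)|\le d!\,n^d\big((1-|z|^2)^{-1/2}+1\big)^d\ \text{ on }U_n,\qquad\text{and}\qquad\max_{D_0}|\psi|\ge\frac1n,
\end{equation}
then there is $j$ with $|\psi|\ge s_n$ on the circle $|z-z_n|=\rho_{n,j}$.
\end{lemma}

\begin{proof}
Let $\Psi$ be the set of analytic functions on $U_n$ that satisfy \eqref{eq:family}; it contains the constant $1$. It is locally bounded, and both conditions pass to locally uniform limits, so by Montel's theorem $\Psi$ is compact in the topology of locally uniform convergence. Let $\psi\in\Psi$. Since $\psi\not\equiv0$ and $U_n$ is connected, $\psi$ has only finitely many zeros in the compact set $\bar D(z_n,3\delta_n)\subset U_n$. So there is $\rho_\psi\in[2\delta_n,3\delta_n]$ such that the minimum $m_\psi$ of $|\psi|$ on the circle $|z-z_n|=\rho_\psi$ is positive. The functions in $\Psi$ that differ from $\psi$ by less than $m_\psi/2$ on this circle form an open neighborhood of $\psi$, and they have modulus at least $m_\psi/2$ on it. Cover $\Psi$ by the neighborhoods of finitely many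 $\psi_1,\dots,\psi_{j_n}$, and put $\rho_{n,j}=\rho_{\psi_j}$ and $s_n=\min_jm_{\psi_j}/2$.
\end{proof}

The sets $U_n$, $D_0$ and the numbers $B_n,j_n,\rho_{n,j},s_n$ do not involve the weights $r_m$, so we may now fix
\begin{equation}\label{eq:r}
\sigma_n=\frac{s_n}{d!\,(nB_n)^{d-1}},\qquad r_n=\min\Big\{2^{-n},\frac{\sigma_n}{4dn}\Big\}.
\end{equation}
The second bound on $r_n$ is used only in Proposition~\ref{prop:lower}. Let $\Lambda$ be the countable set of pairs $\lambda=(n,j)$ with $n\ge1$, $1\le j\le j_n$, and put $\rho_\lambda=\rho_{n,j}$ and $\gamma_\lambda=\{|z-z_n|=\rho_\lambda\}\subset\Omega$.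

\begin{lemma}\label{lem:good}
Let $w^{(\alpha)}_p\in W$ $(1\le\alpha,p\le d)$ with $\det(w^{(\alpha)}_p)\not\equiv0$ on $\Omega$, and let $\mathbf F_n$ be the matrix of the regular parts of the $w^{(\alpha)}_p$ at $z_n$. Then for all sufficiently large $n$ there is $j$ with $|\det\mathbf F_n|\ge s_n$ on $\gamma_{(n,j)}$.
\end{lemma}

\begin{proof}
Since $\Omega$ is connected, $\varepsilon=\max_{D_0}|\det(w_p^{(\alpha)})|$ is positive. For $w=(f,(c_m))\in W$, estimate \eqref{eq:chi} gives $|w-F_n^w|=r_n|\chi_n[c_n]|\le2^{-n}\|w\|$ on $D_0$. Hence $\det\mathbf F_n\to\det(w^{(\alpha)}_p)$ uniformly on $D_0$, and $\max_{D_0}|\det\mathbf F_n|\ge\varepsilon/2\ge1/n$ for large $n$. If also $n\ge\|w^{(\alpha)}_p\|$ for all $\alpha,p$, then \eqref{eq:F} gives the first condition in \eqref{eq:family} for $\psi=\det\mathbf F_n$, a sum of $d!$ products of $d$ entries. Lemma~\ref{lem:circles} applies.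
\end{proof}

\section{The space $E$ and the algebras $\mathcal A_1,\mathcal A_2$}\label{sec:E}

For $\lambda=(n,j)\in\Lambda$ and a continuous function $u$ on $\gamma_\lambda$, let $M_\lambda(u)$ be multiplication on $L^2$ by $\zeta\mapsto u(z_n+\rho_\lambda\zeta)$. Then $M_\lambda(uv)=M_\lambda(u)M_\lambda(v)$ and $\|M_\lambda(u)\|=\max_{\gamma_\lambda}|u|$, and if $u$ is analytic on $D(z_n,R_n)$, then $M_\lambda(u)$ leaves $N_1$ and $N_2$ invariant. The next lemma says that $u$ is determined by $M_\lambda(u)|_{K_0}$ modulo compact operators, and that $K_0$ is invariant under $M_\lambda(w)$ up to a Hilbert--Schmidt error.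

\begin{lemma}\label{lem:M}
Let $\lambda=(n,j)$.
\begin{itemize}
\item[(a)] If $u$ is analytic on $\Omega$ and $M_\lambda(u)|_{K_0}$ is compact, then $u=0$.
\item[(b)] If $w\in W$ and $i=1,2$, then $\|Q_iM_\lambda(w)|_{K_0}\|_2\le3B_n\|w\|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The norm $\|M_\lambda(u)e_{t}\|$ does not depend on $t$, because $|\zeta^t|=1$. As $t\to-\infty$, the vectors $e_t\in K_0$ tend weakly to $0$, so their images under a compact operator tend to $0$ in norm. Hence $M_\lambda(u)e_0=0$, that is, $u=0$ on $\gamma_\lambda$, and then on the connected set $\Omega$.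

(b) Since $N_1\subset N_2$, it suffices to treat $i=2$. Write $w(z_n+\rho_\lambda\zeta)=\sum_{k\in\mathbb Z}u_k\zeta^k$. For $k\ge0$ the coefficient $u_k$ comes from $F^w_n$ alone, so \eqref{eq:F}, Cauchy's estimate and $\rho_\lambda\le\frac34R_n$ give $|u_k|\le B_n\|w\|(3/4)^k$. For $t\ge0$ we have $Q_2M_\lambda(w)e_{-t}=\sum_{k\ge t}u_ke_{k-t}$. Therefore
$$\|Q_2M_\lambda(w)|_{K_0}\|_2^2=\sum_{k\ge0}(k+1)|u_k|^2\le B_n^2\|w\|^2\Big(1-\frac9{16}\Big)^{-2}\le9B_n^2\|w\|^2.$$
\end{proof}

Let $K=K_0^d$ and consider the separable Hilbert space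
$$E=W^d\oplus E_0,\qquad E_0=\bigoplus_{\lambda\in\Lambda}\mathcal S_2(K,L^2),$$
with elements $h=(w;(k_\lambda))$, $w=(w_1,\dots,w_d)$. A vector $h\in E$ defines at each $\lambda=(n,j)$ an operator $h(\lambda):K\to L^2$,
$$h(\lambda)x=\sum_{p=1}^dM_\lambda(w_p)x_p+r_nk_\lambda x,\qquad x=(x_1,\dots,x_d)\in K.$$
On $\gamma_\lambda$ we have $|w_p|\le(B_n+1)\|w_p\|$ by \eqref{eq:F} and \eqref{eq:chi}, so the Cauchy--Schwarz inequality in $p$ gives
\begin{equation}\label{eq:eval}
\|h(\lambda)\|\le(B_n+2)\|h\|.
\end{equation}
For $k\in\mathcal S_2(K,L^2)$ let $[k]_\lambda\in E_0$ be the vector whose only nonzero component is $k_\lambda=k$; then $[k]_\lambda(\lambda)=r_nk$ and $[k]_\lambda(\lambda')=0$ for $\lambda'\ne\lambda$. For $0\neq x\in K$ the map $J_{\lambda,x}:L^2\to E$, $J_{\lambda,x}u=r_n^{-1}\|x\|^{-2}[u\otimes x]_\lambda$, is bounded and satisfies $(J_{\lambda,x}u)(\lambda)x=u$. In particular $h\mapsto h(\lambda)x$ maps $E$ onto $L^2$, and the closed subspaces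
$$L_{\lambda,x}=\{h\in E:h(\lambda)x=0\},\qquad L^i_{\lambda,x}=\{h\in E:h(\lambda)x\in N_i\}\qquad(i=1,2)$$
are proper.

Proposition~\ref{prop:shift} needs countable families. Let $\mathcal X\subset K$ be the set of nonzero vectors with finitely many nonzero Fourier coefficients, all in $\mathbb Q+\sqrt{-1}\,\mathbb Q$; it is countable and dense. Enumerate the triples $(\epsilon,\lambda,x)\in\{0,1\}\times\Lambda\times\mathcal X$ by $q=1,2,\dots$, and let $L_i^{(q)}$ be $L_{\lambda,x}$ if $\epsilon=0$ and $L^i_{\lambda,x}$ if $\epsilon=1$. Put $\mathfrak L_i=(L_i^{(q)})_{q\ge1}$ and $\mathcal A_i=\operatorname{Alg}\mathfrak L_i$. The subspaces $L_{\lambda,x}$ force the elements of $\mathcal A_i$ to act by left multiplication at each $\lambda$, as in Example~\ref{ex:matrix}, and the subspaces $L^i_{\lambda,x}$ force the invariance of $N_i$.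

\begin{lemma}\label{lem:left}
An operator $A\in\mathcal L(E)$ belongs to $\mathcal A_i$ if and only if there are operators $A_\lambda\in\mathcal L(L^2)$, $\lambda\in\Lambda$, with $A_\lambda N_i\subset N_i$ and $(Ah)(\lambda)=A_\lambda h(\lambda)$ for all $h\in E$. In that case $A$ leaves $L^i_{\lambda,x}$ invariant for every $x\in K\setminus\{0\}$.
\end{lemma}

\begin{proof}
If such $A_\lambda$ exist, then $h(\lambda)x=0$ implies $(Ah)(\lambda)x=0$, and $h(\lambda)x\in N_i$ implies $(Ah)(\lambda)x\in N_i$, for every $x\in K$. This proves one implication and the last claim.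

Let $A\in\mathcal A_i$ and fix $\lambda=(n,j)$. For $x\in\mathcal X$ define $A_{\lambda,x}\in\mathcal L(L^2)$ by $A_{\lambda,x}u=(AJ_{\lambda,x}u)(\lambda)x$. Given $h\in E$, put $u=h(\lambda)x$. Then $h-J_{\lambda,x}u\in L_{\lambda,x}$, and the invariance of $L_{\lambda,x}$ gives
\begin{equation}\label{eq:Ax}
(Ah)(\lambda)x=A_{\lambda,x}\,h(\lambda)x .
\end{equation}
We show that $A_{\lambda,x}$ does not depend on $x$. Let $x,y\in\mathcal X$ be linearly independent and $u\in L^2$. Choose $x'\in K$ with $\langle x,x'\rangle=1$, $\langle y,x'\rangle=0$, and let $h=r_n^{-1}[u\otimes x']_\lambda$, so that $h(\lambda)x=u$, $h(\lambda)y=0$ and $h(\lambda)(x+y)=u$. Since $x+y\in\mathcal X$, identity \eqref{eq:Ax} for $x+y$, $x$ and $y$ gives $A_{\lambda,x+y}u=(Ah)(\lambda)x+(Ah)(\lambda)y=A_{\lambda,x}u$. Interchanging $x$ and $y$, we get $A_{\lambda,x}=A_{\lambda,x+y}=A_{\lambda,y}$. Linearly dependent $x,y$ are compared with a third vector of $\mathcal X$ outside their span. Let $A_\lambda$ be the common value. The bounded operators $(Ah)(\lambda)$ and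 $A_\lambda h(\lambda)$ agree on the dense set $\mathcal X$, hence on $K$. Finally, if $u\in N_i$ and $x\in\mathcal X$, then $J_{\lambda,x}u\in L^i_{\lambda,x}$, so $A_\lambda u=(AJ_{\lambda,x}u)(\lambda)x\in N_i$.
\end{proof}

We call $A_\lambda$ the operator of $A$ at $\lambda$. Three families of elements of $\mathcal A_i$ are needed; in each case membership follows from Lemma~\ref{lem:left}.

\medskip\noindent\textbf{(E1) Analytic multipliers.} For $a\in H^\infty$ let $A^a(w;(k_\lambda))=(aw;(M_\lambda(a)k_\lambda))$, where $aw=(aw_1,\dots,aw_d)$. This is bounded by Lemma~\ref{lem:mult}(a) and $\|M_\lambda(a)\|\le\|a\|_\infty$. Its operator at $\lambda$ is $M_\lambda(a)$, which leaves $N_1$ and $N_2$ invariant. So $A^a\in\mathcal A_1\cap\mathcal A_2$.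

\medskip\noindent\textbf{(E2) Local operators.} For $\lambda=(n,j)$ and $\kappa\in\mathcal S_2(L^2,L^2)$ let $\Xi_\lambda^\kappa h=[\kappa h(\lambda)]_\lambda$. By \eqref{eq:eval}, $\|\Xi_\lambda^\kappa h\|\le\|\kappa\|_2(B_n+2)\|h\|$. The operator of $\Xi_\lambda^\kappa$ is $r_n\kappa$ at $\lambda$ and $0$ at the other indices. So $\Xi_\lambda^\kappa\in\mathcal A_i$ if $\kappa N_i\subset N_i$.

\medskip\noindent\textbf{(E3) Poles.} To generate $W$ from the constants we must multiply by $\varphi_n$. At $\lambda=(n,j)$ the operator $M_\lambda(\varphi_n)$ is multiplication by $(\delta_n/\rho_\lambda)\zeta^{-1}$, which does not preserve $N_i$. We replace it there by $M_\lambda(\varphi_n)Q_i^\perp$; the resulting error is Hilbert--Schmidt by Lemma~\ref{lem:M}(b), and $E_0$ absorbs it. Define $\Phi_n^{(i)}(w;(k_\lambda))=(\varphi_nw;(k'_\lambda))$, where $k'_\lambda=M_\lambda(\varphi_n)k_\lambda$ for $\lambda=(m,j)$ with $m\ne n$, and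
$$k'_\lambda x=M_\lambda(\varphi_n)Q_i^\perp k_\lambda x-r_n^{-1}M_\lambda(\varphi_n)\sum_pQ_iM_\lambda(w_p)x_p\qquad\text{for }\lambda=(n,j).$$
We have $\|k'_\lambda\|_2\le\frac14\|k_\lambda\|_2$ in the first case, because $|\varphi_n|\le\frac14$ on $D(z_m,R_m)$, and $\|k'_\lambda\|_2\le\frac12\|k_\lambda\|_2+\frac32r_n^{-1}B_n\|w\|$ in the second, which occurs for only $j_n$ indices. Together with Lemma~\ref{lem:mult}(b) this shows that $\Phi_n^{(i)}$ is bounded. At $\lambda=(m,j)$, $m\ne n$, its operator is $M_\lambda(\varphi_n)$, which leaves $N_i$ invariant because $\varphi_n$ is analytic on $D(z_m,R_m)$. At $\lambda=(n,j)$,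
$$(\Phi_n^{(i)}h)(\lambda)x=M_\lambda(\varphi_n)\Big[\sum_pM_\lambda(w_p)x_p+r_nQ_i^\perp k_\lambda x-Q_i\sum_pM_\lambda(w_p)x_p\Big]=M_\lambda(\varphi_n)Q_i^\perp h(\lambda)x,$$
and $M_\lambda(\varphi_n)Q_i^\perp$ annihilates $N_i$. So $\Phi_n^{(i)}\in\mathcal A_i$.

\medskip
All these operators act on the $W^d$-component by multiplication with one scalar function. This holds for every element of $\mathcal A_i$. For $1\le p\le d$ let $\varepsilon_p\in W^d$ have the constant $1$ in position $p$ and $0$ elsewhere, and let $g^{(p)}=(\varepsilon_p;0)\in E$, so that $g^{(p)}(\lambda)x=x_p$ for all $\lambda$.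

\begin{lemma}\label{lem:symbol}
Let $A\in\mathcal A_i$. There is $a\in W$ such that for every $h=(w;(k_\lambda))\in E$ the $W^d$-component of $Ah$ is $(aw_1,\dots,aw_d)$, the products being taken pointwise on $\Omega$.
\end{lemma}

\begin{proof}
Fix any $\lambda\in\Lambda$ and write $\equiv$ for equality of operators $K_0\to L^2$ modulo compact operators. For $h=(w;(k_\lambda))$ the restriction of $h(\lambda)$ to the $q$-th summand of $K=K_0^d$ is $\equiv M_\lambda(w_q)|_{K_0}$. If $\hat w$ is the $W^d$-component of $Ah$, Lemma~\ref{lem:left} therefore gives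
\begin{equation}\label{eq:cong}
M_\lambda(\hat w_q)|_{K_0}\equiv A_\lambda M_\lambda(w_q)|_{K_0}\qquad(1\le q\le d).
\end{equation}
Let $a$ be the first entry of the $W^d$-component of $Ag^{(1)}$. For $h=g^{(1)}$ and $q=1$, relation \eqref{eq:cong} reads $M_\lambda(a)|_{K_0}\equiv A_\lambda|_{K_0}$. Let $h$ and $q$ be arbitrary. The operator $Q_1M_\lambda(w_q)|_{K_0}$ is compact by Lemma~\ref{lem:M}(b), and $Q_1^\perp$ has range $K_0$. Hence
$$M_\lambda(\hat w_q)|_{K_0}\equiv A_\lambda Q_1^\perp M_\lambda(w_q)|_{K_0}\equiv M_\lambda(a)Q_1^\perp M_\lambda(w_q)|_{K_0}\equiv M_\lambda(aw_q)|_{K_0},$$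
and Lemma~\ref{lem:M}(a), applied to $u=\hat w_q-aw_q$, gives $\hat w_q=aw_q$.
\end{proof}

\section{The multiplicities of $\mathcal A_1$ and $\mathcal A_2$}\label{sec:mult}

For $y\in K_0$ let $y^{[p]}\in K$ have $y$ in position $p$ and $0$ elsewhere. The vectors
\begin{equation}\label{eq:basis}
\big[e_s\otimes e_t^{[p]}\big]_\lambda\qquad(\lambda\in\Lambda,\ s\in\mathbb Z,\ t\le0,\ 1\le p\le d)
\end{equation}
form an orthonormal basis of $E_0$.

\begin{proposition}\label{prop:upper}
$\mu(\mathcal A_1)\le d$ and $\mu(\mathcal A_2)\le d+1$.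
\end{proposition}

\begin{proof}
Let $E'$ be a closed $\mathcal A_i$-invariant subspace that contains $g^{(1)},\dots,g^{(d)}$ and $E_0$. By (E1) and (E3) it contains $A^{z^l}g^{(p)}=(z^l\varepsilon_p;0)$ and $(\Phi_n^{(i)})^kg^{(p)}\in(\varphi_n^k\varepsilon_p;0)+E_0$, so $E'=E$ by \eqref{eq:total}. It therefore suffices to generate the vectors \eqref{eq:basis}. For $\kappa=e_s\otimes e_t$ with $t\le0$ we have $\kappa g^{(p)}(\lambda)x=\langle x_p,e_t\rangle e_s$, that is,
$$\Xi_\lambda^{e_s\otimes e_t}g^{(p)}=\big[e_s\otimes e_t^{[p]}\big]_\lambda .$$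

For $t\le0$ the operator $e_s\otimes e_t$ annihilates $N_1$. So all vectors \eqref{eq:basis} lie in $\mathcal A_1\{g^{(1)},\dots,g^{(d)}\}$, and $\mu(\mathcal A_1)\le d$.

For $t\le-1$ the operator $e_s\otimes e_t$ annihilates $N_2$, so the vectors \eqref{eq:basis} with $t\le-1$ lie in $\mathcal A_2\{g^{(1)},\dots,g^{(d)}\}$. One further vector supplies those with $t=0$. Choose $\tau_\lambda>0$ with $\sum_\lambda\tau_\lambda^2<\infty$, let $k^0=\sum_{p=1}^de_{-p}\otimes e_0^{[p]}$, and let $g^{(0)}=(0;(\tau_\lambda k^0)_\lambda)$. For $s\in\mathbb Z$ and $1\le p\le d$ the operator $e_s\otimes e_{-p}$ annihilates $N_2$, and $(e_s\otimes e_{-p})k^0=e_s\otimes e_0^{[p]}$. Hence, for $\lambda=(n,j)$,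
$$\Xi_\lambda^{e_s\otimes e_{-p}}g^{(0)}=r_n\tau_\lambda\big[e_s\otimes e_0^{[p]}\big]_\lambda .$$
So $\{g^{(0)},\dots,g^{(d)}\}$ is cyclic for $\mathcal A_2$.
\end{proof}

\begin{proposition}\label{prop:lower}
$\mu(\mathcal A_1)\ge d$ and $\mu(\mathcal A_2)\ge d+1$.
\end{proposition}

\begin{proof}
The linear map $\eta:E\to\mathbb C^d$, $\eta(h)=w(0)$, is continuous, because $|w_p(0)|\le\|f\|+\sum_mr_m\|c_m\|\le2\|w_p\|$ for $w_p=(f,(c_m))$ by \eqref{eq:chi}, and it is onto because $W$ contains the constants. By Lemma~\ref{lem:symbol}, $\eta(Ah)=a(0)\eta(h)$ for $A\in\mathcal A_i$. So the preimage under $\eta$ of a proper subspace of $\mathbb C^d$ is a proper closed $\mathcal A_i$-invariant subspace, and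
\begin{equation}\label{eq:span}
\mathcal G\text{ is cyclic for }\mathcal A_i\quad\Longrightarrow\quad\eta(\mathcal G)\text{ spans }\mathbb C^d .
\end{equation}
In particular $\mu(\mathcal A_i)\ge d$ for $i=1,2$.

Suppose that $\{h^{(1)},\dots,h^{(d)}\}$ is cyclic for $\mathcal A_2$, with $h^{(\alpha)}=(w^{(\alpha)};(k^{(\alpha)}_\lambda))$. By \eqref{eq:span}, $\det(w^{(\alpha)}_p)$ does not vanish at $0$. Lemma~\ref{lem:good} provides $n\ge\max_\alpha\|h^{(\alpha)}\|$ and $\lambda=(n,j)$ with $|\det\mathbf F_n|\ge s_n$ on $\gamma_\lambda$. We apply Lemma~\ref{lem:index} with $\mathbf u(\zeta)=\mathbf F_n(z_n+\rho_\lambda\zeta)$, which is analytic for $|\zeta|<R_n/\rho_\lambda$, and $\sigma=\sigma_n$.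

By \eqref{eq:F} the entries of $\mathbf u$ are bounded by $nB_n$, so its $(d-1)\times(d-1)$ minors are bounded by $(d-1)!\,(nB_n)^{d-1}$. The norm of a $d\times d$ matrix is at most $d$ times its largest entry, so Cramer's rule gives $\|\mathbf u(\zeta)^{-1}\|\le d!\,(nB_n)^{d-1}/s_n=\sigma_n^{-1}$ for $|\zeta|=1$.

Let $c^{(\alpha)}_p\in\ell^2$ be the $n$-th $\ell^2$-component of $w^{(\alpha)}_p$. Splitting each $w^{(\alpha)}_p$ into its regular and singular parts at $z_n$, we get $\big(h^{(\alpha)}(\lambda)x\big)_{\alpha=1}^d=\mathbf Mx+\Gamma x$ for $x\in K$, where $\mathbf M$ is multiplication by $\mathbf u$ and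
$$(\Gamma x)_\alpha=r_n\Big(\sum_pM_\lambda\big(\chi_n[c^{(\alpha)}_p]\big)x_p+k^{(\alpha)}_\lambda x\Big).$$
Since $\rho_\lambda\ge2\delta_n$, estimate \eqref{eq:chi} gives $\|M_\lambda(\chi_n[c])\|\le\|c\|$. Hence the sum over $p$ has norm at most $(\sum_p\|c_p^{(\alpha)}\|^2)^{1/2}\|x\|\le n\|x\|$; also $\|k^{(\alpha)}_\lambda x\|\le n\|x\|$. Thus $\|(\Gamma x)_\alpha\|\le2nr_n\|x\|$, and $\|\Gamma\|\le2dnr_n\le\sigma_n/2$ by \eqref{eq:r}.

Lemma~\ref{lem:index} yields $x\ne0$ in $K$ with $h^{(\alpha)}(\lambda)x\in N_2$ for all $\alpha$. So all $h^{(\alpha)}$ lie in $L^2_{\lambda,x}$, a proper closed subspace, which is $\mathcal A_2$-invariant by the last claim of Lemma~\ref{lem:left} even if $x\notin\mathcal X$. This contradicts cyclicity. Hence no set of $d$ vectors is cyclic for $\mathcal A_2$, and $\mu(\mathcal A_2)\ge d+1$.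
\end{proof}

\begin{remark}
The center $z_n$ must depend on the vectors. For $d=1$ and $h=(\varphi_n;0)$, the operator $h(\lambda)$ at $\lambda=(n,j)$ is multiplication by $(\delta_n/\rho_\lambda)\zeta^{-1}$, which maps $K_0$ injectively onto $N_2^\perp$, so $h$ lies in no $L^2_{(n,j),x}$. This vector has norm $r_n^{-1}>n$, and the proof finds the invariant subspace at a later center.
\end{remark}

\section{Quasisimilarity}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T_i=T_{\mathfrak L_i}$ be the operators on $\bigoplus_{n\ge0}E$ given by Proposition~\ref{prop:shift}. By part (a) of that proposition and Propositions~\ref{prop:upper} and~\ref{prop:lower}, $\mu'(T_1)=\mu(\mathcal A_1)=d$ and $\mu'(T_2)=\mu(\mathcal A_2)=d+1$. We verify the hypothesis of part (b) in both directions.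

Since $N_1\subset N_2$, we have $L^1_{\lambda,x}\subset L^2_{\lambda,x}$. So the identity of $E$ maps $L_1^{(q)}$ into $L_2^{(q)}$ for all $q$, and $T_1\prec T_2$.

For the other direction take the operator $A^b$ of (E1), with the Blaschke product $b$ of Section~\ref{sec:W}. From $(A^bh)(\lambda)=M_\lambda(b)h(\lambda)$ we get $A^bL_{\lambda,x}\subset L_{\lambda,x}$. Let $\lambda=(n,j)$. Since $b(z_n)=0$, we have $b(z_n+\rho_\lambda\zeta)=\zeta\beta(\zeta)$ with $\beta$ analytic near the closed unit disc. Multiplication by $\beta$ leaves $N_2$ invariant and multiplication by $\zeta$ maps $N_2$ onto $N_1$, so $M_\lambda(b)N_2\subset N_1$ and $A^bL^2_{\lambda,x}\subset L^1_{\lambda,x}$. Thus $A^b$ maps $L_2^{(q)}$ into $L_1^{(q)}$ for all $q$. The operator $A^b$ is the direct sum of multiplication by $b$ on $W^d$ and the left multiplications by $M_\lambda(b)$ on the spaces $\mathcal S_2(K,L^2)$. The first summand is injective because $b$ has no zeros in $\Omega$, and it has dense range by Lemma~\ref{lem:dense}. The others are invertible, because $b$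 has no zeros on $\gamma_\lambda\subset\Omega$, so that $M_\lambda(b)$ has the inverse $M_\lambda(1/b)$. A bounded direct sum of quasiaffinities is a quasiaffinity. Hence $T_2\prec T_1$, and $T_1\sim T_2$.
\end{proof}

Theorem~\ref{thm:main} realizes every pair $(d,d+1)$ with $d\ge1$. We make no claim about whether larger gaps between $\mu'(T_1)$ and $\mu'(T_2)$ can occur.

\begin{thebibliography}{1}

\bibitem{cyc}
\emph{Operators having commutants endowed with cyclicity-preserving quasiaffinities},
doi:10.14492/hokmj/1285766174,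
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=\allowbreak 10.14492\%2Fhokmj\%2F1285766174}.

\end{thebibliography}
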